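\title{Reflexive Banach spaces with a unique spreading model that is neither $c_0$ nor $\ell_p$}

\begin{abstract}
Must a Banach space with only countably many spreading models have a spreading model equivalent to the unit vector basis of $c_0$ or of some $\ell_p$? We show that it need not. For suitable submultiplicative Orlicz functions $M$ we construct a reflexive space with a $1$-unconditional basis all of whose spreading models are equivalent to the unit vector basis of the Orlicz sequence space $E_M$, and this basis is equivalent neither to the basis of $c_0$ nor to that of any $\ell_p$. Its fundamental function is $1+\frac12\ln n$, or of order $n^{1/q}(1+\ln n)^{\alpha/q}$ for any prescribed $q\in(1,\infty)$. The exponent $1$ is excluded: if a space has countably many spreading models and none of them is equivalent to the basis of $\ell_1$, then the fundamental functions of the spreading models generated by weakly null sequences are $O(n^s)$ for a common $s<1$.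
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X$ be an infinite-dimensional Banach space; all scalars are real. A sequence is \emph{basic} if it is a Schauder basis of its closed linear span, and \emph{normalized} if its terms have norm one. A normalized basic sequence $(x_i)$ in $X$ \emph{generates} a normalized basic sequence $(\tilde x_i)$ in some Banach space as its \emph{spreading model} if there is a sequence $\varepsilon_n\downarrow0$ such that
\begin{equation}\label{eq:def}
\Big|\,\Big\|\sum_{l=1}^na_l\tilde x_l\Big\|-\Big\|\sum_{l=1}^na_lx_{k_l}\Big\|\,\Big|<\varepsilon_n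
\end{equation}
for all $n\in\mathbb N$, all $(a_l)_{l=1}^n\in[-1,1]^n$ and all $n\le k_1<\dots<k_n$. It is a consequence of Ramsey theory that for every normalized basic sequence $(y_i)$ in $X$ and every $\varepsilon_n\downarrow0$, some subsequence $(x_i)$ of $(y_i)$ satisfies \eqref{eq:def} for a suitable $(\tilde x_i)$. We use \eqref{eq:def} in the following form: for all $n$ and all real $a_1,\dots,a_n$,
\begin{equation}\label{eq:lim}
\Big\|\sum_{l=1}^na_l\tilde x_l\Big\|=\lim\Big\|\sum_{l=1}^na_lx_{k_l}\Big\|\qquad\text{as }k_1\to\infty,\text{ uniformly in }k_1<\dots<k_n .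
\end{equation}
Indeed, let $|a_l|\le1$ by homogeneity; if $k_1\ge n'\ge n$, then \eqref{eq:def} for $n'$, with $a_{n+1}=\dots=a_{n'}=0$ and any further indices, bounds the error by $\varepsilon_{n'}$. Thus a spreading model records the norm of a combination of a fixed number of terms taken far out in the sequence, and forgets where they were taken.

We say that $(\tilde x_i)$ \emph{dominates} $(\tilde y_i)$ if there is $K<\infty$ with $\|\sum_ia_i\tilde y_i\|\le K\|\sum_ia_i\tilde x_i\|$ for all finitely supported $(a_i)$, and that they are \emph{equivalent} if each dominates the other. Let $SP(X)$ be the set of spreading models generated by normalized basic sequences in $X$, equivalent ones being identified; it is partially ordered by domination. The space $X$ \emph{admits a $c_0$ (an $\ell_p$) spreading model} if some element of $SP(X)$ is equivalent to the unit vector basis of $c_0$ (of $\ell_p$). The following question is posed in \cite{few}.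

\medskip
\noindent\textbf{Question.} \emph{If $SP(X)$ is finite or countably infinite, must $X$ admit a $c_0$ spreading model or an $\ell_p$ spreading model for some $1\le p<\infty$?}
\medskip

The simplest spaces suggest that it must. For $1<p<\infty$ the set $SP(\ell_p)$ consists of the basis of $\ell_p$ alone, because a normalized basic sequence in $\ell_p$ has a subsequence close to normalized vectors with disjoint supports (facts (F2) and (F3) below). There is also a structural reason. Suppose that $SP(X)$ has one element $(\tilde x_i)$, generated by $(x_i)$, and let $\psi(n)=\|\sum_{i\le n}\tilde x_i\|$ be its \emph{fundamental function}. Fix $k$, split $\mathbb N$ into consecutive intervals $F_1,F_2,\dots$ of length $k$, and put $u_j=\psi(k)^{-1}\sum_{h\in F_j}x_h$. The sequence $(u_j)$ is basic, and \eqref{eq:lim} gives $\|u_{j_1}+\dots+u_{j_n}\|\to\psi(kn)/\psi(k)$ as $j_1\to\infty$; in particular $\|u_j\|\to1$. So a subsequence of $(u_j/\|u_j\|)$ generates a spreading model with fundamental function $n\mapsto\psi(kn)/\psi(k)$, and uniqueness yields constants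 $0<c_k\le C_k<\infty$ with
\begin{equation}\label{eq:mult}
c_k\,\psi(k)\psi(n)\le\psi(kn)\le C_k\,\psi(k)\psi(n)\qquad(n\in\mathbb N).
\end{equation}
If $C^{-1}\le c_k$ and $C_k\le C$ for all $k$, then $\ln(C\psi(2^j))$ is subadditive and $\ln(\psi(2^j)/C)$ is superadditive in $j$. Divided by $j$, they converge to their infimum and supremum, respectively, and the two limits agree; hence $C^{-1}2^{\theta j}\le\psi(2^j)\le C2^{\theta j}$ for some $\theta$. This is the growth of $\ell_p$ ($\theta=1/p$) or $c_0$ ($\theta=0$).

The weak point is the uniformity in $k$. For weakly null $(x_i)$ the upper constants $C_k$ can be chosen independent of $k$ (Proposition~\ref{prop:submult}). The lower constants cannot, and this leaves room for a counterexample whose fundamental function is submultiplicative but not supermultiplicative, such as $1+\frac12\ln n$.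

Let $c_{00}$ be the space of finitely supported real sequences, with unit vectors $(e_i)$. For an Orlicz function $M$ on $[0,1]$ and $a\in c_{00}$ put
\[
\|a\|_M=\inf\Big\{\lambda>0:\ |a_i|\le\lambda\text{ for all }i,\ \ \sum_iM(|a_i|/\lambda)\le1\Big\},
\]
and let $E_M$ be the completion of $(c_{00},\|\cdot\|_M)$. We use the functions
\[
M_\infty(t)=e^{2-2/t},\qquad M_{q,\alpha}(t)=t^q\Big(1+\ln\frac1t\Big)^{\alpha}\quad\Big(1<q<\infty,\ \ 0<\alpha\le\min\Big\{1,\frac{q-1}2\Big\}\Big)
\]
on $(0,1]$, with $M_\infty(0)=M_{q,\alpha}(0)=0$.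

\begin{theorem}\label{thm:main}
Let $M$ be $M_\infty$ or one of the functions $M_{q,\alpha}$. There is an infinite-dimensional reflexive Banach space $X_M$ with a $1$-unconditional basis such that every spreading model of $X_M$ is equivalent to the unit vector basis of $E_M$. So $SP(X_M)$ has exactly one element, and it is equivalent neither to the unit vector basis of $c_0$ nor to that of any $\ell_p$, $1\le p<\infty$.
\end{theorem}

The answer to the question is therefore negative, even with ``countable'' replaced by ``one element'', and even for reflexive spaces with an unconditional basis. The fundamental function of $E_M$ is $1+\frac12\ln n$ for $M_\infty$ and of order $n^{1/q}(1+\ln n)^{\alpha/q}$ for $M_{q,\alpha}$ (Lemma~\ref{lem:phi}), so there are counterexamples near $c_0$ and near $\ell_q$ for every $q\in(1,\infty)$. The remaining exponent $q=1$ cannot occur.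

\begin{theorem}\label{thm:end}
Let $X$ be an infinite-dimensional Banach space such that $SP(X)$ is countable. Then either $X$ admits an $\ell_1$ spreading model, or there is $s<1$ such that every spreading model $(\tilde x_i)$ generated by a normalized weakly null sequence satisfies $\|\sum_{i\le n}\tilde x_i\|=O(n^s)$.
\end{theorem}

The space $X_M$ is defined in Section~\ref{sec:space} by a set of norming functionals. Theorem~\ref{thm:main} follows from two estimates for block sequences in $X_M$: a lower $E_M$-estimate on a subsequence, with a constant depending on the sequence (Section~\ref{sec:lower}), and an upper $E_M$-estimate for $N$ blocks that start far out, with an absolute constant (Section~\ref{sec:upper}). Theorem~\ref{thm:end} is proved in Section~\ref{sec:end}, which depends only on Section~\ref{sec:facts}.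

\section{Bases and spreading models}\label{sec:facts}

For finite sets $A,B\subset\mathbb N$ we write $A<B$ if $\max A<\min B$, and for nonzero $u,v\in c_{00}$ we write $u<v$ if $\operatorname{supp}u<\operatorname{supp}v$. In a space with a basis $(e_i)$, a \emph{block sequence} is a sequence $x_1<x_2<\cdots$ of nonzero finitely supported vectors; it is basic. The basis is \emph{$1$-unconditional} if $\|\sum\pm a_ie_i\|=\|\sum a_ie_i\|$ for all signs; by convexity this gives $\|\sum a_ie_i\|\le\|\sum a_i'e_i\|$ whenever $|a_i|\le|a_i'|$ for all $i$. It is \emph{shrinking} if, for every $x^*\in X^*$, the norm of the restriction of $x^*$ to the span of $(e_i)_{i>n}$ tends to $0$, and \emph{boundedly complete} if $\sum a_ie_i$ converges whenever its partial sums are bounded. We use the following facts.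
\begin{itemize}
\item[(F1)] Every infinite-dimensional Banach space contains a normalized basic sequence, and every normalized weakly null sequence has a basic subsequence.
\item[(F2)] If $(x_i)$ is normalized and weakly null in a space with a basis, then there are a subsequence $(x_{m_i})$ and a normalized block sequence $(u_i)$ with $\|x_{m_i}-u_i\|\to0$. (Each coordinate of $x_i$ tends to $0$, so one can choose $m_1<m_2<\cdots$ and successive intervals $I_i$ such that the part of $x_{m_i}$ outside $I_i$ has norm at most $2^{-i}$.)
\item[(F3)] A normalized basic sequence $(x_i)$ in a reflexive space is weakly null. (Every subsequence has a weakly convergent subsequence; the limit lies in the closed span of $(x_i)$ and is annihilated by every biorthogonal functional, so it is $0$.)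
\item[(F4)] \emph{James' theorem.} A space with a basis is reflexive if and only if the basis is shrinking and boundedly complete.
\item[(F5)] If $(x_i)$ generates $(\tilde x_i)$, then so does every subsequence of $(x_i)$, directly from \eqref{eq:def}; and $\|\sum_{l\le n}a_l\tilde x_{m_l}\|=\|\sum_{l\le n}a_l\tilde x_l\|$ for $m_1<\dots<m_n$, because \eqref{eq:lim} expresses both sides as the same limit.
\item[(F6)] \emph{Brunel--Sucheston.} If $(\tilde x_i)$ is generated by a normalized weakly null sequence $(x_i)$, then it is suppression $1$-unconditional: $\|\sum_{i\in A}a_i\tilde x_i\|\le\|\sum_ia_i\tilde x_i\|$ for all $a\in c_{00}$ and $A\subset\mathbb N$.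
\end{itemize}
For (F6) it suffices to delete one term $i_0$ from $\sum_{i\le n}a_i\tilde x_i$. Let $\varepsilon>0$ and fix large $k_1<\dots<k_{i_0-1}$. Since $0$ lies in the weak closure, hence in the norm closure, of the convex hull of any tail of $(x_h)$, there is a convex combination $\sum_{h\in H}\lambda_hx_h$ of norm less than $\varepsilon$ with $\min H$ large and greater than $k_{i_0-1}$. Choose $\max H<k_{i_0+1}<\dots<k_n$ and put $v=\sum_{i\ne i_0}a_ix_{k_i}$. Then
\[
\|v\|\le\Big\|\sum_{h\in H}\lambda_h(v+a_{i_0}x_h)\Big\|+\varepsilon|a_{i_0}|\le\max_{h\in H}\|v+a_{i_0}x_h\|+\varepsilon|a_{i_0}|,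
\]
and \eqref{eq:lim}, applied to both sides, gives the claim as $\varepsilon\to0$.

\section{The Orlicz norms}\label{sec:orlicz}

From here to Section~\ref{sec:proof}, $M$ is $M_\infty$ or $M_{q,\alpha}$; we set $q=\infty$ and $1/q=0$ for $M_\infty$, and $\|\cdot\|_q$ is the norm of $\ell_q$. The construction of $X_M$ and the two estimates use only three properties of $M$.
\begin{itemize}
\item[(M1)] $M:[0,1]\to[0,1]$ is continuous and convex, $M(0)=0$, $M(1)=1$, $M>0$ on $(0,1]$, and $M(t)/t\to0$ as $t\to0$.
\item[(M2)] $M(st)\le M(s)M(t)$ for $s,t\in[0,1]$.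
\item[(M3)] If $q<\infty$: the function $M(t)/t^q$ is nonincreasing on $(0,1]$, and for each $\tau\in(0,1)$ there is $\eta\in(0,1]$ with $M(\theta t)\le2\theta^qM(t)$ for $\theta\in[\tau,1]$ and $t\in(0,\eta]$. If $q=\infty$: $M(t/2)/M(t)\to0$ as $t\to0$.
\end{itemize}

\begin{lemma}\label{lem:M}
The functions $M_\infty$ and $M_{q,\alpha}$ satisfy \textup{(M1)--(M3)}.
\end{lemma}

\begin{proof}
In (M1) only convexity needs a computation; the limit $M_{q,\alpha}(t)/t\to0$ uses $q>1$. For $M=M_\infty$ we have $M'=2t^{-2}M$ and $M''=(4t^{-4}-4t^{-3})M\ge0$ on $(0,1]$. Property (M2) reads $2-\frac2{st}\le4-\frac2s-\frac2t$, that is, $(\frac1s-1)(\frac1t-1)\ge0$, and $M(t/2)/M(t)=e^{-2/t}\to0$.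

For $M=M_{q,\alpha}$ put $u=1+\ln\frac1t\ge1$, so that $u'=-1/t$. Then $M'=t^{q-1}u^{\alpha-1}(qu-\alpha)$ and
\[
M''=t^{q-2}u^{\alpha-2}\big[q(q-1)u^2-\alpha(2q-1)u-\alpha(1-\alpha)\big].
\]
As $u\ge1$ and $0<\alpha\le1$, the bracket is at least $u^2[q(q-1)-\alpha(2q-1)-\alpha]=qu^2[q-1-2\alpha]\ge0$; this is where $\alpha\le\frac{q-1}2$ is used. Property (M2) follows from $1+x+y\le(1+x)(1+y)$ with $x=\ln\frac1s$, $y=\ln\frac1t$. In (M3), $M(t)/t^q=u^\alpha$ is nonincreasing in $t$, and
\begin{equation}\label{eq:ratio}
\frac{M(\theta t)}{M(t)}=\theta^q\Big(1+\frac{\ln(1/\theta)}{1+\ln(1/t)}\Big)^\alpha ,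
\end{equation}
which is at most $2\theta^q$ for $\theta\in[\tau,1]$ and $t\le\eta:=\tau$.
\end{proof}

By (M1), $M(\theta t)\le\theta M(t)$ for $\theta\in[0,1]$, so $M$ is an increasing homeomorphism of $[0,1]$. The set $B$ of $a\in c_{00}$ with $|a_i|\le1$ for all $i$ and $\sum_iM(|a_i|)\le1$ is convex, and $\|\cdot\|_M$ is its Minkowski functional. Hence $\|\cdot\|_M$ is a norm, invariant under permutations and changes of signs of the coordinates, with $\|e_i\|_M=1$ and $\|a\|_\infty\le\|a\|_M$. If $\|a\|_M\le1$, then $a/\lambda\in B$ for all $\lambda>1$, and so $a\in B$ by continuity; thus $B$ is the unit ball. Let $\langle b,a\rangle=\sum_ib_ia_i$ and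
\[
\|b\|_*=\sup\{|\langle b,a\rangle|:\|a\|_M\le1\}\qquad(b\in c_{00}).
\]
This norm has the same invariances, $\|b\|_\infty\le\|b\|_*$ (test on $e_i$), and restriction to a subset of the coordinates does not increase either norm. By the Hahn--Banach theorem in $\mathbb R^{\operatorname{supp}a}$, followed by a change of signs,
\begin{equation}\label{eq:dual}
\|a\|_M=\max\{\langle b,a\rangle:\ \|b\|_*\le1,\ \operatorname{supp}b\subset\operatorname{supp}a,\ a_ib_i\ge0\text{ for all }i\}.
\end{equation}
By symmetry both norms make sense for families indexed by any finite set. Let $\mathbf 1_F$ be the indicator of $F$ and $\varphi(n)=\|\mathbf 1_{\{1,\dots,n\}}\|_M$.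

\begin{lemma}\label{lem:phi}
We have $\varphi(n)=1/M^{-1}(1/n)$, $\varphi(n)\to\infty$, $n/\varphi(n)\to\infty$, and $\|\mathbf 1_{\{1,\dots,n\}}\|_*=n/\varphi(n)$. For $M_\infty$, $\varphi(n)=1+\frac12\ln n$; for $M_{q,\alpha}$,
\begin{equation}\label{eq:phi}
n^{1/q}\big(1+\tfrac1q\ln n\big)^{\alpha/q}\le\varphi(n)\le n^{1/q}(1+\ln n)^{\alpha/q}.
\end{equation}
The unit vector basis of $E_M$ is equivalent neither to that of $c_0$ nor to that of any $\ell_p$, $1\le p<\infty$.
\end{lemma}

\begin{proof}
The vector $t\mathbf 1_{\{1,\dots,n\}}$, $0\le t\le1$, lies in $B$ if and only if $nM(t)\le1$, which gives the formula. With $t=M^{-1}(1/n)\to0$ we get $\varphi(n)=1/t\to\infty$ and $n/\varphi(n)=t/M(t)\to\infty$ by (M1). If $a\in B$, convexity gives $M(\frac1n\sum_{i\le n}|a_i|)\le\frac1n$, so $\sum_{i\le n}|a_i|\le n/\varphi(n)$, with equality for $a=\mathbf 1_{\{1,\dots,n\}}/\varphi(n)$. For $M_\infty$ the equation $M(t)=1/n$ reads $2-2/t=-\ln n$. For $M_{q,\alpha}$ it reads $\varphi(n)^q=n(1+\ln\varphi(n))^\alpha$; hence $\varphi(n)\ge n^{1/q}$, while $\varphi(n)\le n$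 by the triangle inequality, and inserting these bounds on the right gives \eqref{eq:phi}. Equivalence to the basis of $c_0$ would make $\varphi$ bounded. Equivalence to the basis of $\ell_p$ would make $\varphi(n)/n^{1/p}$ bounded above and away from $0$, but this ratio tends to $0$ if $p<q$ and to $\infty$ if $p\ge q$ (for $p=q$ because $\alpha>0$).
\end{proof}

The space $E_M$ itself is not a counterexample, and the reason dictates the construction.

\begin{example}\label{ex:flat}
Let $F_1<F_2<\cdots$ with $m_j=|F_j|\to\infty$, let $t_j=1/\varphi(m_j)\to0$, so that $m_j=1/M(t_j)$, and let $u_j=t_j\mathbf 1_{F_j}$, a normalized block sequence in $E_M$. Fix $a\in\mathbb R^n$ and $\lambda>0$. For $k_1$ large, $\|\sum_la_lu_{k_l}\|_M\le\lambda$ if and only if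
\[
\sum_{l\le n}\frac{M(|a_l|\lambda^{-1}t_{k_l})}{M(t_{k_l})}\le1 .
\]
For fixed $\theta>0$ and $t\to0$, the ratio $M(\theta t)/M(t)$ tends to $\theta^q$ if $q<\infty$, by \eqref{eq:ratio}; for $M_\infty$ it equals $e^{(2/t)(1-1/\theta)}$ and tends to $0$ if $\theta<1$ and to $\infty$ if $\theta>1$. So the inequality eventually holds if $\lambda>\|a\|_q$ and eventually fails if $\lambda<\|a\|_q$. Hence $\|\sum_la_lu_{k_l}\|_M\to\|a\|_q$, and $E_M$ admits an $\ell_q$ spreading model ($c_0$ if $q=\infty$).
\end{example}

The next lemma contains all that the estimates need about $M$. Part (2) is the upper estimate for disjoint vectors in $E_M$. Part (4) is a finite form of Example~\ref{ex:flat}: a functional with small coefficients sees only the small coordinates of the vectors, and on these the norm behaves like $\|\cdot\|_q$. Part (3) says that $\ell_q$-norms of disjoint groups of coefficients can be recombined without loss; this fails with $\|\cdot\|_M$ in place of $\|\cdot\|_q$, since for $m$ groups of $m$ ones it would give $\varphi(m)^2\le\varphi(m^2)$, which is false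 for $M_\infty$ and $m\ge2$.

\begin{lemma}\label{lem:orl}
\begin{enumerate}
\item[(1)] For every $\eta>0$ there is $n(\eta)\in\mathbb N$ such that $\|b\|_*\le1$ implies $\#\{l:|b_l|>\eta\}\le n(\eta)$.
\item[(2)] If $c^1,\dots,c^N$ are disjointly supported with $\|c^j\|_M\le1$, then $\|\sum_ja_jc^j\|_M\le\|a\|_M$ for $a\in\mathbb R^N$.
\item[(3)] If $D_1,\dots,D_d$ are disjoint finite sets and $a\in c_{00}$, then $\|(\|a|_{D_l}\|_q)_{l\le d}\|_M\le\|a\|_M$.
\item[(4)] For every $N$ there is $R_0(N)$ such that, if $c^1,\dots,c^N$ are disjointly supported with $\|c^j\|_M\le1$, $\|\beta\|_*\le1$ and $\|\beta\|_\infty\le1/R_0(N)$, then $|\langle\beta,\sum_ja_jc^j\rangle|\le4\|a\|_q$ for $a\in\mathbb R^N$.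
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $|b_l|>\eta$ for $k$ indices $l$, pair $b$ with the vector equal to $\operatorname{sign}(b_l)/\varphi(k)$ at these indices and $0$ elsewhere: $\eta k/\varphi(k)\le1$. Since $k/\varphi(k)\to\infty$, only finitely many $k$ are possible.

(2) Let $\|a\|_M\le1$. Then $|a_jc^j_i|\le1$, and by (M2), $\sum_{j,i}M(|a_jc_i^j|)\le\sum_jM(|a_j|)\sum_iM(|c^j_i|)\le1$.

(3) Let $\|a\|_M\le1$ and $r_l=\|a|_{D_l}\|_q$. It suffices to show $r_l\le1$ and $M(r_l)\le\sum_{j\in D_l}M(|a_j|)$, and then to sum over $l$. If $q=\infty$, then $r_l$ is one of the numbers $|a_j|$, $j\in D_l$ (or $0$), and both claims hold. Let $q<\infty$. By (M3), $M(t)/t^q\ge M(1)=1$, so $r_l^q\le\sum_{j\in D_l}M(|a_j|)\le1$. If $r_l>0$, then $|a_j|\le r_l$ for $j\in D_l$, and (M3) gives $|a_j|^qM(r_l)/r_l^q\le M(|a_j|)$; summation over $j\in D_l$ yields the second claim.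

(4) Let $\|a\|_q=1$, so that $|a_j|\le1$. If $q<\infty$, let $\eta$ be given by (M3) for $\tau=1/(N+1)$; if $q=\infty$, let $\eta\in(0,1]$ satisfy $M(t/2)\le M(t)/N$ for $t\le\eta$. Put $R_0(N)=N/M(\eta)$ and write $c^j=g^j+w^j$, where $g^j$ consists of the entries of modulus greater than $\eta$. Since $\sum_iM(|c^j_i|)\le1$, each $g^j$ has at most $1/M(\eta)$ nonzero entries, all of modulus at most $1$, so $|\langle\beta,\sum_ja_jg^j\rangle|\le\|\beta\|_\infty N/M(\eta)\le1$. It remains to show $\|\sum_ja_jw^j\|_M\le3$.

Let $q<\infty$. The indices $j$ with $|a_j|<\tau$ contribute at most $N\tau\le1$ to this norm. For the others, (M3) gives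
\[
\sum_{|a_j|\ge\tau}\sum_iM(|a_jw^j_i|)\le2\sum_j|a_j|^q\sum_iM(|c^j_i|)\le2 ,
\]
and $M(t/2)\le M(t)/2$ shows that this part has norm at most $2$. Let $q=\infty$. Then $\sum_{j,i}M(|a_jw_i^j|/2)\le\sum_{j,i}M(|w_i^j|/2)\le\frac1N\sum_{j,i}M(|c^j_i|)\le1$, so the norm is at most $2$.
\end{proof}

\section{The space $X_M$}\label{sec:space}

We want to enlarge the norm of $E_M$ so that the vectors $u_j$ of Example~\ref{ex:flat} regain a lower $E_M$-estimate. The vector $u_j$ is normed by $h_j=\frac{\varphi(m_j)}{m_j}\mathbf 1_{F_j}$, which satisfies $\|h_j\|_*=1$ and $\langle h_j,u_j\rangle=1$. If the functionals $\sum_jb_jh_j$ with $\|b\|_*\le1$ are declared to have bounded norm, then \eqref{eq:dual} gives the lower estimate for $(u_j)$. The new space has new flat vectors, so the operation must be iterated; but unrestricted iteration destroys the upper estimate (Remark~\ref{rem:vfg}). The restriction comes from the one feature that distinguishes the $h_j$: their coefficients $\varphi(m_j)/m_j$ tend to $0$. We attach to each functional a \emph{size}, the reciprocal of its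 largest outer coefficient, and we combine functionals only if each has large size compared with the position of its predecessor. Since spreading models allow passing to subsequences, the lower estimate can afford this; since they involve only a fixed number of vectors far out, the upper estimate profits from it.

Elements $f\in c_{00}$ act as functionals by $f(x)=\langle f,x\rangle$; in this role we write $e_i^*$ for $e_i$. We consider pairs $(f,s)$ with $f\in c_{00}\setminus\{0\}$ and $s\in[1,\infty]$. A finite or infinite sequence of pairs $(f_l,s_l)$ is \emph{very fast growing} (VFG) if $f_1<f_2<\cdots$ and $s_l>\max\operatorname{supp}f_{l-1}$ for $l\ge2$. Let $W_0=\{(\pm e_i^*,\infty):i\in\mathbb N\}$, and let $W_{k+1}$ consist of $W_k$ and all pairs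
\begin{equation}\label{eq:comp}
\Big(\frac12\sum_{l=1}^db_lf_l,\ \frac1{\max_l|b_l|}\Big),\qquad(f_l,s_l)_{l\le d}\text{ VFG in }W_k,\quad b_l\ne0,\quad\|(b_l)_{l\le d}\|_*\le1 .
\end{equation}
Pairs of the form \eqref{eq:comp} are called \emph{composite}; their size is finite and at least $1$. The size belongs to the pair: a functional may occur with several sizes. Let $W=\bigcup_kW_k$, put
\[
\|x\|=\sup\{|f(x)|:(f,s)\in W\}\qquad(x\in c_{00}),
\]
and let $X_M$ be the completion of $(c_{00},\|\cdot\|)$. From now on VFG sequences consist of pairs in $W$. There is no condition on $s_1$. The first functional of a composite pair is therefore uncontrolled, and the factor $\frac12$ serves to absorb it in both estimates.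

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(1)] Subsequences of VFG sequences are VFG. If $(f_l,s_l)_{l\le d}$ is VFG, $\|b\|_*\le1$ and $b\ne0$, then $(\frac12\sum_lb_lf_l,1/\|b\|_\infty)$ is a composite pair in $W$.
\item[(2)] If $(f,s)\in W_k$, $A\subset\mathbb N$ and $f|_A\ne0$, then $(f|_A,s')\in W_k$ for some $s'\ge s$.
\item[(3)] $W$ is invariant under changes of signs of the coordinates of the functionals. If $(f,s)\in W$, then $\|f\|_\infty\le1$, and $\|f\|_\infty\le\frac1{2s}$ if the pair is composite. The sequence $(e_i)$ is a normalized $1$-unconditional basis of $X_M$, and $\|x\|_\infty\le\|x\|$.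
\item[(4)] If $(f_l,s_l)_{l\le d}$ is VFG and $x\in c_{00}$, then $\|(f_l(x))_{l\le d}\|_M\le2\|x\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $l'<l$, then $s_l>\max\operatorname{supp}f_{l-1}\ge\max\operatorname{supp}f_{l'}$. For the second claim discard the $l$ with $b_l=0$; the remaining pairs are VFG and lie in one $W_k$.

(2) Induction on $k$. For $k=0$, $f|_A=f$. For a pair \eqref{eq:comp} let $\Lambda=\{l:f_l|_A\ne0\}$, so that $f|_A=\frac12\sum_{l\in\Lambda}b_l\,f_l|_A$. By induction $(f_l|_A,s_l')\in W_k$ with $s_l'\ge s_l$ for $l\in\Lambda$. These pairs have smaller supports and larger sizes than the VFG sequence $(f_l,s_l)_{l\in\Lambda}$, so they are VFG. Moreover $\|b|_\Lambda\|_*\le1$ and $1/\max_\Lambda|b_l|\ge1/\max_l|b_l|$.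

(3) A change of signs applied to $\frac12\sum b_lf_l$ can be applied to each $f_l$ without changing supports or sizes, so invariance follows by induction. A coordinate of $\frac12\sum b_lf_l$ is $0$ or $\frac12b_l$ times a coordinate of some $f_l$, which gives the bounds on $\|f\|_\infty$ by induction. Hence $\|x\|_\infty\le\|x\|\le\|x\|_1$, $\|e_i\|=1$, and the norm is invariant under changes of signs.

(4) By (1), $|\sum_lb_lf_l(x)|\le2\|x\|$ whenever $\|b\|_*\le1$. Apply \eqref{eq:dual}.
\end{proof}

The mechanism is visible on the basis itself.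

\begin{example}\label{ex:basis}
If $N\le k_1<\dots<k_N$ and $y=\sum_{j\le N}a_je_{k_j}$, then $\frac12\|a\|_M\le\|y\|\le\frac32\|a\|_M$.

The lower bound is Lemma~\ref{lem:W}(4) for the VFG sequence $(e^*_{k_j},\infty)_{j\le N}$. For the upper bound let $\|a\|_M\le1$; we show $|f(y)|\le\frac32$ for $(f,s)\in W_k$ by induction on $k$. For $k=0$, $|f(y)|\le1$. Let $f=\frac12\sum b_lf_l$ be as in \eqref{eq:comp}, and let $l_0$ be the first $l$ such that $\operatorname{supp}f_l$ meets $\{k_1,\dots,k_N\}$ (if there is none, $f(y)=0$). The term $l_0$ contributes at most $\frac12\cdot\frac32$ by induction. The terms $l>l_0$ with $f_l=\pm e_i^*$ of size $\infty$ read off distinct coordinates of $y$ and contribute at most $\frac12\|b\|_*\|a\|_M\le\frac12$. The remaining $l>l_0$ belong to composite pairs with $s_l>\max\operatorname{supp}f_{l_0}\ge k_1\ge N$, so $\|f_l\|_\infty\le\frac1{2N}$; their supports are disjoint, so they contribute at most $\frac12\cdot\frac1{2N}\|a\|_1\le\frac14$. The total is at most $\frac34+\frac12+\frac14=\frac32$.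
\end{example}

\begin{remark}\label{rem:vfg}
Suppose that the condition $s_l>\max\operatorname{supp}f_{l-1}$ is dropped. Fix $m$ with $\varphi(m)\ge4m^{1/q}$, which is possible by Lemma~\ref{lem:phi}. For sets $F$ with $m^k$ elements define $g_F$ recursively: $g_{\{i\}}=e_i^*$, and $g_F=\frac12\frac{\varphi(m)}m\sum_{l\le m}g_{F_l}$, where $F_1<\dots<F_m$ is the partition of $F$ into sets with $m^{k-1}$ elements. These functionals would be allowed, and $g_F(\mathbf 1_F)=(\varphi(m)/2)^k\ge2^km^{k/q}$ wherever $F$ lies, whereas $\varphi(m^k)\le m^{k/q}(1+k\ln m)$. So no spreading model of a subsequence of the basis would be dominated by the basis of $E_M$.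
\end{remark}

\section{The lower estimate}\label{sec:lower}

To apply Lemma~\ref{lem:W}(4) to a normalized block sequence $(x_j)$, we need functionals that norm the $x_j$ up to a constant and whose sizes tend to infinity. A functional that norms $x_j$ may have small size, so we measure how much of the norm is seen by functionals of large size: for $m\in\mathbb N$ let
\[
\nu_m(x)=\sup\{|f(x)|:(f,s)\in W,\ s\ge m\}.
\]
Then $\|x\|=\nu_1(x)\ge\nu_2(x)\ge\dots\ge\|x\|_\infty$. A composite functional of small size has only boundedly many large coefficients, and all but one of the corresponding constituents have large size if they act on a vector far out. This gives the following inequality.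

\begin{lemma}\label{lem:nu}
Let $m_0,m_1\in\mathbb N$ and $x\in c_{00}\setminus\{0\}$ with $\min\operatorname{supp}x\ge m_1$. Then $\|x\|\le2\nu_{m_0}(x)+n(1/m_0)\,\nu_{m_1}(x)$.
\end{lemma}

\begin{proof}
Put $n_0=n(1/m_0)$. It suffices to show $|f(x)|\le\nu_{m_0}(x)+\frac12\|x\|+\frac12n_0\nu_{m_1}(x)$ for all $(f,s)\in W$. For pairs in $W_0$ we have $|f(x)|\le\nu_{m_0}(x)$. Let $f=\frac12\sum b_lf_l$ be as in \eqref{eq:comp} and $\Lambda=\{l:|b_l|>1/m_0\}$, so that $|\Lambda|\le n_0$ by Lemma~\ref{lem:orl}(1). The functional $\frac12\sum_{l\notin\Lambda}b_lf_l$ is zero or, by Lemma~\ref{lem:W}(1), composite of size at least $m_0$; it contributes at most $\nu_{m_0}(x)$. Let $l_0$ be the first $l$ with $\operatorname{supp}f_l\cap\operatorname{supp}x\ne\emptyset$ (if there is none, $f(x)=0$). The terms $l<l_0$ vanish, and the term $l_0$, if $l_0\in\Lambda$, contributes at most $\frac12\|x\|$. If $l>l_0$, then $s_l>\max\operatorname{supp}f_{l_0}\ge\min\operatorname{supp}x\ge m_1$, so $|f_l(x)|\le\nu_{m_1}(x)$; the terms $l\in\Lambda$, $l>l_0$, contribute at most $\frac12n_0\nu_{m_1}(x)$.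
\end{proof}

\begin{proposition}\label{prop:lower}
Every normalized block sequence $(x_j)$ in $X_M$ has a subsequence $(x_{j_r})$ such that, for some $\delta>0$, $\|\sum_ra_rx_{j_r}\|\ge\delta\|a\|_M$ for all $a\in c_{00}$.
\end{proposition}

\begin{proof}
Let $\delta_m=\limsup_j\nu_m(x_j)$, a nonincreasing sequence, and $\delta_\infty=\lim_m\delta_m$. Since $\min\operatorname{supp}x_j\to\infty$, Lemma~\ref{lem:nu} gives $1\le2\delta_{m_0}+n(1/m_0)\delta_{m_1}$ for all $m_0,m_1$, and hence $1\le2\delta_{m_0}+n(1/m_0)\delta_\infty$ for all $m_0$. If $\delta_\infty=0$, then $\delta_{m_0}\ge\frac12$ for all $m_0$, so $\delta_\infty\ge\frac12$, a contradiction. Thus $\delta_\infty>0$.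

As $\delta_m\ge\delta_\infty$ for every $m$, we can choose inductively $j_1<j_2<\cdots$ and $(f_r,s_r)\in W$ with $|f_r(x_{j_r})|>\delta_\infty/2$ and $s_r>\max\operatorname{supp}x_{j_{r-1}}$ for $r\ge2$. By Lemma~\ref{lem:W}(2),(3) we may restrict $f_r$ to $\operatorname{supp}x_{j_r}$ without decreasing its size, and change its sign. Then $\operatorname{supp}f_r\subset\operatorname{supp}x_{j_r}$, $f_r(x_{j_r})>\delta_\infty/2$, and $(f_r,s_r)_r$ is VFG. For $x=\sum_ra_rx_{j_r}$ we have $f_r(x)=a_rf_r(x_{j_r})$, so $|f_r(x)|\ge\frac{\delta_\infty}2|a_r|$, and Lemma~\ref{lem:W}(4) gives $\frac{\delta_\infty}2\|a\|_M\le2\|x\|$.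
\end{proof}

The hypothesis $M(t)/t\to0$, that is, $q>1$, enters here through Lemma~\ref{lem:orl}(1).

\section{The upper estimate}\label{sec:upper}

Fix $N$ and $x_1<\dots<x_N$ in $c_{00}$ with $\|x_j\|\le1$. We say that $f\in c_{00}$ \emph{meets} $x_j$ if their supports intersect, and we put $D(f)=\{j:f\text{ meets }x_j\}$. As in Example~\ref{ex:basis}, the constituents $f_l$ of a composite functional fall into three groups: the first one that meets some $x_j$, the later ones that meet exactly one $x_j$, and the later ones that meet several. The last group is no longer negligible, because $\|x_j\|_1$ may be large compared with the sizes. What survives is that a functional of large size sees only the $\ell_q$-norm of the coefficients (Lemma~\ref{lem:large}), and Lemma~\ref{lem:orl}(3) recombines such norms over disjoint sets. Disjointness is supplied by a counting argument.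

\begin{lemma}\label{lem:inter}
If $g_1<\dots<g_d$ each meet at least two of the $x_j$, then $D(g_m)\cap D(g_{m'})=\emptyset$ whenever $m'\ge m+2$. So the sets $D(g_m)$ with $m$ odd are pairwise disjoint, those with $m$ even are pairwise disjoint, and $d\le N$.
\end{lemma}

\begin{proof}
If $j\in D(g_m)\cap D(g_{m'})$, then $\operatorname{supp}g_{m+1}$ lies between a point of $\operatorname{supp}x_j\cap\operatorname{supp}g_m$ and a point of $\operatorname{supp}x_j\cap\operatorname{supp}g_{m'}$. No other $x_{j'}$ has support in that interval, so $g_{m+1}$ meets at most $x_j$, a contradiction. Each of the two families consists of disjoint subsets of $\{1,\dots,N\}$ with at least two elements and so has at most $N/2$ members.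
\end{proof}

Let $R(N)=\max\{N^2,R_0(N)\}$, with $R_0(N)$ from Lemma~\ref{lem:orl}(4).

\begin{lemma}\label{lem:large}
Let $a\in\mathbb R^N$, $y=\sum_{j\le N}a_jx_j$, and let $(f,s)\in W$ be composite with $s>R(N)$. Then $|f(y)|\le\frac92\|a|_{D(f)}\|_q$.
\end{lemma}

\begin{proof}
Write $D=D(f)$ and $f=\frac12\sum_m\beta_mg_m$ as in \eqref{eq:comp}, so that $\|\beta\|_*\le1$, $\|\beta\|_\infty=1/s<1/R(N)$, and $D(g_m)\subset D$ because $\operatorname{supp}g_m\subset\operatorname{supp}f$. By Lemma~\ref{lem:inter}, at most $N$ of the $g_m$ meet two or more of the $x_j$. For these, $|g_m(y)|\le\sum_{j\in D}|a_j|\le N\|a|_D\|_q$, so they contribute at most $\frac12\cdot N\cdot N^{-2}\cdot N\|a|_D\|_q=\frac12\|a|_D\|_q$. For $j\le N$ let $L_j=\{m:D(g_m)=\{j\}\}$ and $c^j=(\frac12g_m(x_j))_{m\in L_j}$; these vectors are disjointly supported, $L_j=\emptyset$ for $j\notin D$, and $\|c^j\|_M\le1$ by Lemma~\ref{lem:W}(1),(4). The $g_m$ with $m\in\bigcup_jL_j$ contribute $|\langle\beta,\sum_{j\in D}a_jc^j\rangle|\le4\|a|_D\|_q$ by Lemma~\ref{lem:orl}(4). The other $g_m$ vanish on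 $y$.
\end{proof}

\begin{proposition}\label{prop:upper}
If $x_1<\dots<x_N$, $\|x_j\|\le1$ for all $j$, and $\min\operatorname{supp}x_1\ge R(N)$, then $\|\sum_{j\le N}a_jx_j\|\le11\|a\|_M$ for all $a\in\mathbb R^N$.
\end{proposition}

\begin{proof}
Let $\|a\|_M\le1$ and $y=\sum_ja_jx_j$. We show $|f(y)|\le11$ for $(f,s)\in W_k$ by induction on $k$. For $k=0$, $|e_i^*(y)|\le\max_j|a_j|\,\|x_j\|_\infty\le1$. Let $f=\frac12\sum b_lf_l$ be as in \eqref{eq:comp}, with $(f_l,s_l)\in W_k$. Terms with $D(f_l)=\emptyset$ vanish on $y$. Let $l_0$ be the first $l$ with $D(f_l)\ne\emptyset$ (if there is none, $f(y)=0$).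

\emph{The term $l_0$} contributes at most $\frac{11}2$, by induction and $|b_{l_0}|\le1$.

\emph{Terms that meet one vector.} Let $I_j=\{l>l_0:D(f_l)=\{j\}\}$ and $c^j=(\frac12f_l(x_j))_{l\in I_j}$. By Lemma~\ref{lem:W}(1),(4), $\|c^j\|_M\le1$, and by Lemma~\ref{lem:orl}(2) these terms contribute $|\langle b,\sum_ja_jc^j\rangle|\le\|b\|_*\|a\|_M\le1$.

\emph{Terms that meet several vectors.} Let $J=\{l>l_0:|D(f_l)|\ge2\}$. For $l\in J$ the pair $(f_l,s_l)$ is not in $W_0$, hence composite, and $s_l>\max\operatorname{supp}f_{l_0}\ge\min\operatorname{supp}x_1\ge R(N)$; this is where the VFG condition and the position of $x_1$ are used. By Lemma~\ref{lem:large}, $|f_l(y)|\le\frac92r_l$ with $r_l=\|a|_{D(f_l)}\|_q$. By Lemma~\ref{lem:inter}, $J=J_1\cup J_2$ with pairwise disjoint sets $D(f_l)$ within each $J_i$. By Lemma~\ref{lem:orl}(3), $J_i$ contributes at most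
\[
\frac12\cdot\frac92\sum_{l\in J_i}|b_l|r_l\le\frac94\|b\|_*\,\|(r_l)_{l\in J_i}\|_M\le\frac94 .
\]
Altogether $|f(y)|\le\frac{11}2+1+\frac92=11$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $X=X_M$. By Lemma~\ref{lem:W}(3), $X$ is infinite-dimensional with the $1$-unconditional basis $(e_i)$.

\emph{Reflexivity.} We use (F4). If $(e_i)$ is not shrinking, there are $x^*\in X^*$ and $\varepsilon>0$ such that for every $n$ some finitely supported norm-one vector $x$ with $\min\operatorname{supp}x>n$ has $x^*(x)\ge\varepsilon$. For each $N$ choose $N$ successive such vectors, the first starting beyond $R(N)$. Proposition~\ref{prop:upper} bounds the norm of their sum by $11\varphi(N)$, so $\varepsilon N\le11\|x^*\|\varphi(N)$ for all $N$, contrary to $N/\varphi(N)\to\infty$. If $(e_i)$ is not boundedly complete, there are scalars $a_i$ with $K=\sup_n\|\sum_{i\le n}a_ie_i\|<\infty$, a number $\varepsilon>0$ and finite intervals $I_1<I_2<\cdots$ such that $y_j=\sum_{i\in I_j}a_ie_i$ has norm at least $\varepsilon$. For $x_j=y_j/\|y_j\|$ and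 every finite set $A$, $1$-unconditionality gives $\|\sum_{j\in A}x_j\|\le K/\varepsilon$. But by Proposition~\ref{prop:lower} some subsequence satisfies $\|\sum_{r\le n}x_{j_r}\|\ge\delta\varphi(n)\to\infty$, a contradiction.

\emph{Uniqueness.} Let $(x_i)$ be a normalized basic sequence in $X$ that generates $(\tilde x_i)$. By (F3) it is weakly null. By (F2), (F5) and Proposition~\ref{prop:lower} we may pass to subsequences and assume that there are a normalized block sequence $(u_i)$ and $\delta>0$ with $\|x_i-u_i\|\to0$ and $\|\sum_ia_iu_i\|\ge\delta\|a\|_M$ for all $a\in c_{00}$. Fix $a\in\mathbb R^n$. By \eqref{eq:lim}, $\|\sum_{l\le n}a_l\tilde x_l\|=\lim\|\sum_{l\le n}a_lu_{k_l}\|$ as $k_1\to\infty$. The norms on the right are at least $\delta\|a\|_M$, by the symmetry of $\|\cdot\|_M$, and at most $11\|a\|_M$ once $\min\operatorname{supp}u_{k_1}\ge R(n)$, by Proposition~\ref{prop:upper}. Hence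
\[
\delta\|a\|_M\le\Big\|\sum_{l\le n}a_l\tilde x_l\Big\|\le11\|a\|_M
\]
with $\delta$ independent of $n$ and $a$, and $(\tilde x_i)$ is equivalent to the basis of $E_M$. The set $SP(X)$ is nonempty because a subsequence of $(e_i)$ generates a spreading model. So it has exactly one element, and Lemma~\ref{lem:phi} completes the proof.\hfill$\square$

\begin{remark}\label{rem:sub}
The same conclusion holds for every infinite-dimensional closed subspace $Y$ of $X_M$: we have $SP(Y)\subset SP(X_M)$, and $SP(Y)\ne\emptyset$ by (F1).
\end{remark}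

\begin{remark}\label{rem:delta}
The constant $\delta$ in Proposition~\ref{prop:lower} cannot be chosen independent of the sequence. Let a subsequence $(x_i)$ of $(e_i)$ generate a spreading model with fundamental function $\psi$; by Example~\ref{ex:basis}, $\frac12\varphi\le\psi\le\frac32\varphi$. Let $(u_j)$ be the blocks of length $k$ from Section~\ref{sec:intro}. If a subsequence of $(u_j/\|u_j\|)$ satisfies the lower estimate with constant $\delta$, then sums of $k$ terms far out give $\delta\varphi(k)\le\psi(k^2)/\psi(k)\le3\varphi(k^2)/\varphi(k)$. By Lemma~\ref{lem:phi}, $\varphi(k^2)/\varphi(k)^2$ equals $(1+\ln k)/(1+\frac12\ln k)^2$ for $M_\infty$ and is at most $\big((1+2\ln k)/(1+\frac1q\ln k)^2\big)^{\alpha/q}$ for $M_{q,\alpha}$; it tends to $0$. In the same way $c_k\le\psi(k^2)/\psi(k)^2\to0$ in \eqref{eq:mult}.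
\end{remark}

\section{The endpoint $q=1$}\label{sec:end}

Let $X$ be an infinite-dimensional Banach space, and let $SP_w(X)\subset SP(X)$ consist of the spreading models generated by normalized weakly null sequences; by (F1) and (F5) it makes no difference whether these sequences are required to be basic. We first make the upper constants in \eqref{eq:mult} uniform. If they were unbounded, we would have, for each $r$, a sequence of blocks of some length $k_r$ that violates submultiplicativity by the factor $8^r$. We add all these sequences with weights $2^{-r}$. By (F6), each of them remains visible in the sum at the cost of the factor $2^{-r}$, so the sum generates a spreading model that is too large to be dominated. (No such argument applies to the lower constants: small norms of one summand do not make the sum small.)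

\begin{proposition}\label{prop:submult}
Suppose that $(\tilde e_i)\in SP_w(X)$ dominates every element of $SP_w(X)$, and let $\psi(n)=\|\sum_{i\le n}\tilde e_i\|$. Then there is $C\ge1$ with $\psi(kn)\le C\psi(k)\psi(n)$ for all $k,n\in\mathbb N$.
\end{proposition}

\begin{proof}
Let $(\tilde e_i)$ be generated by the normalized weakly null sequence $(x_h)$. If the claim fails, then for each $r\in\mathbb N$ there are $k_r,n_r$ with $\psi(k_rn_r)>8^r\psi(k_r)\psi(n_r)$. Choose finite sets
\[
F^1_1<F^1_2<F^2_2<F^1_3<F^2_3<F^3_3<\cdots,\qquad|F^r_i|=k_r\quad(r\le i),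
\]
with $\min F^1_i$ so large that $u^r_i=\psi(k_r)^{-1}\sum_{h\in F^r_i}x_h$ satisfies $\|u_i^r\|\le2$ for all $r\le i$; this is possible by \eqref{eq:lim}, as only finitely many $r$ occur for each $i$. Put $z_i=\sum_{r\le i}2^{-r}u^r_i$. Then $\|z_i\|\le2$ and, for $\Theta\le i$,
\begin{equation}\label{eq:tail}
\Big\|z_i-\sum_{r\le\Theta}2^{-r}u_i^r\Big\|\le\sum_{r>\Theta}2^{1-r}=2^{1-\Theta}.
\end{equation}
For fixed $r$ the sequence $(u^r_i)_{i\ge r}$ is weakly null, since $u_i^r$ is a fixed multiple of a sum of $k_r$ vectors $x_h$ with $h\ge\min F_i^r\to\infty$. With \eqref{eq:tail} it follows that $(z_i)$ is weakly null.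

Fix $N$, $r$ and $\Theta\ge r$. For $\Theta\le i_1<\dots<i_N$, \eqref{eq:tail} gives
\[
\Big\|\sum_{l\le N}z_{i_l}\Big\|\ge\Big\|\sum_{l\le N}\sum_{r'\le\Theta}2^{-r'}u^{r'}_{i_l}\Big\|-N2^{1-\Theta}.
\]
The double sum is a combination of $P=N\sum_{r'\le\Theta}k_{r'}$ vectors $x_h$. Listed in increasing order of $h$, the coefficients form a vector $\gamma\in\mathbb R^P$ that does not depend on $i_1,\dots,i_N$: it is the $N$-fold repetition of the string in which $2^{-r'}/\psi(k_{r'})$ appears $k_{r'}$ times, for $r'=1,\dots,\Theta$ in turn. By \eqref{eq:lim} the norm of the double sum tends to $\|\sum_{p\le P}\gamma_p\tilde e_p\|$ as $i_1\to\infty$. Keeping only the $Nk_r$ positions that belong to $r'=r$, we see from (F6) and (F5) that this is at least $2^{-r}\psi(k_rN)/\psi(k_r)$. Letting $\Theta\to\infty$, we obtain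
\begin{equation}\label{eq:star}
\liminf_{i_1\to\infty}\ \inf_{i_1<i_2<\dots<i_N}\Big\|\sum_{l\le N}z_{i_l}\Big\|\ge2^{-r}\,\frac{\psi(k_rN)}{\psi(k_r)}\qquad(N,r\in\mathbb N).
\end{equation}
For $N=r=1$ this gives $\liminf_i\|z_i\|\ge\frac12$. Pass to a subsequence along which $\|z_i\|\to\lambda\in[\frac12,2]$ and such that the weakly null sequence $(z_i/\|z_i\|)$ is basic and generates a spreading model $(\tilde z_i)\in SP_w(X)$. By \eqref{eq:lim}, $\|\sum_{l\le N}\tilde z_l\|=\lambda^{-1}\lim\|\sum_{l\le N}z_{i_l}\|$, so \eqref{eq:star} with $N=n_r$ gives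
\[
\Big\|\sum_{l\le n_r}\tilde z_l\Big\|\ge\frac12\cdot2^{-r}\cdot8^r\psi(n_r)=\frac12\,4^r\psi(n_r)\qquad(r\in\mathbb N).
\]
This contradicts the assumption that $(\tilde e_i)$ dominates $(\tilde z_i)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:end}]
Let $SP(X)$ be countable and suppose that $X$ admits no $\ell_1$ spreading model. First, $SP_w(X)\ne\emptyset$. By Rosenthal's $\ell_1$ theorem, every bounded sequence in a Banach space has a subsequence that is weakly Cauchy or equivalent to the unit vector basis of $\ell_1$. Let $(y_i)$ be a normalized basic sequence in $X$ with basis constant $K$, so that $1=\|y_i\|\le K\|y_i-y_j\|$ for $i<j$. A subsequence equivalent to the basis of $\ell_1$ would have a further subsequence generating a spreading model, which by \eqref{eq:lim} would be equivalent to the basis of $\ell_1$. So there is a weakly Cauchy subsequence $(y_{m_i})$. The differences $y_{m_{2i}}-y_{m_{2i+1}}$ are weakly null with norms in $[1/K,2]$, and after normalization a subsequence is basic and generates an element of $SP_w(X)$.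

Countability is used in one place. By a result of Androulakis, Odell, Schlumprecht and Tomczak-Jaegermann \cite{AOST}, for every countable $\mathcal C\subset SP_w(X)$ some element of $SP_w(X)$ dominates every element of $\mathcal C$. With $\mathcal C=SP_w(X)$ we obtain $(\tilde e_i)\in SP_w(X)$ as in Proposition~\ref{prop:submult}; let $\psi$ and $C$ be as there. By (F6), $\psi$ is nondecreasing, and $\psi(1)=1$. A submultiplicative function that falls below the linear rate once falls below it at a power rate, so we distinguish two cases.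

\emph{Case 1: $\psi(n)\ge n/C$ for all $n$.} Given $n$, let $f$ be a norm-one functional on the closed span of $(\tilde e_i)$ with $f(\sum_{i\le n}\tilde e_i)=\psi(n)$, and let $G=\{i\le n:f(\tilde e_i)\ge\frac1{2C}\}$. Then $\frac nC\le|G|+\frac n{2C}$, so $|G|\ge\frac n{2C}$. If $m\le|G|$, $g_1<\dots<g_m$ are in $G$ and $a_1,\dots,a_m\ge0$, then by (F5)
\[
\Big\|\sum_{i\le m}a_i\tilde e_i\Big\|=\Big\|\sum_{i\le m}a_i\tilde e_{g_i}\Big\|\ge f\Big(\sum_{i\le m}a_i\tilde e_{g_i}\Big)\ge\frac1{2C}\sum_{i\le m}a_i .
\]
Since $n$ is arbitrary, this holds for every $m$. For real $a_i$, either the positive or the negative coefficients carry at least half of $\sum|a_i|$; suppressing the others by (F6) gives $\|\sum a_i\tilde e_i\|\ge\frac1{4C}\sum|a_i|$. Together with the triangle inequality, this shows that $(\tilde e_i)$ is equivalent to the basis of $\ell_1$, contrary to assumption.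

\emph{Case 2: $\psi(n_0)<n_0/C$ for some $n_0$.} Then $n_0\ge2$, because $\psi(1)=1\ge1/C$. The function $g=C\psi$ is nondecreasing, $g\ge1$, and $g(kn)\le C^2\psi(k)\psi(n)=g(k)g(n)$. Since $1\le g(n_0)<n_0$, we have $g(n_0)=n_0^s$ with $0\le s<1$. For $n_0^k\le n<n_0^{k+1}$,
\[
\psi(n)\le g(n)\le g(n_0^{k+1})\le g(n_0)^{k+1}=n_0^{s}\,n_0^{sk}\le n_0^s\,n^s .
\]
Every $(\tilde x_i)\in SP_w(X)$ is dominated by $(\tilde e_i)$, so $\|\sum_{i\le n}\tilde x_i\|=O(\psi(n))=O(n^s)$ with the same $s$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AOST}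
Androulakis, Odell, Schlumprecht and Tomczak-Jaegermann,
\emph{On the structure of the spreading models of a Banach space},
Canad. J. Math. 57 (2005), 673--707.

\bibitem{few}
\emph{On Banach spaces with few spreading models},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2006-134-05/\allowbreak S0002-9939-05-08078-0/\allowbreak S0002-9939-05-08078-0.pdf}

\end{thebibliography}
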